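# Noncrossed products of index $p^2$ over fields containing $\mu_p$

Throughout, $p$ is a fixed odd prime, and "$F$ contains $\mu_p$" means that the field $F$ contains a primitive $p$th root of unity $\zeta$; in particular $\operatorname{char}F\ne p$.

## 1. Kummer theory and the guess that index $p^2$ forces a crossed product

**Definition.** Let $D$ be a central division algebra over $F$ of index $n$, so $\dim_FD=n^2$. It is a *crossed product* if it contains a maximal subfield $M$ (so $[M:F]=n$) that is Galois over $F$. Otherwise it is a *noncrossed product*.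

Assume $F$ contains $\mu_p$ and $D$ has index $p^2$. Must $D$ be a crossed product? The first guess is yes. A group of order $p^2$ is abelian, and Kummer theory produces many abelian extensions of exponent $p$, so one expects to find one of degree $p^2$ inside $D$. Before testing the guess we recall the tools. Brauer groups are written additively, a central simple algebra and its class are denoted by the same letter, and $D_M$ is the restriction of $D$ to an extension $M$.

**(F1) Index and splitting fields.** If $M/F$ is finite, then $\operatorname{ind}D_M\mid\operatorname{ind}D\mid[M:F]\operatorname{ind}D_M$. Maximal subfields of a division algebra $D$ have degree $\operatorname{ind} D$ and split $D$. Conversely, a splitting field of degree $\operatorname{ind}D$ is isomorphic to a maximal subfield of $D$. The period divides the index and has the same prime divisors.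

**(F2) Symbols.** For $\mu_p\subset F$, let $(x,y)$ be the algebra with generators $i,j$ and relations $i^p=x$, $j^p=y$, $ij=\zeta ji$, or its class. It is bilinear in $x,y\in F^*$, is killed by $p$, and satisfies $(x,1-x)=0$ and $(x,-x)=0$. As $p$ is odd, $-1=(-1)^p$ is a $p$th power, so $(x,x)=0$ and $(x,y)=-(y,x)$. It is split by $F(x^{1/p})$, and it is $0$ if $y$ is a norm from $F(x^{1/p})$. If $\varphi$ is an automorphism of $F$ fixing $\zeta$, then $\varphi(x,y)=(\varphi x,\varphi y)$.

**(F3) Cyclic algebras.** Let $\chi\in H^1(F,\mathbb Q/\mathbb Z)$ be a character of order $n$ and $F(\chi)$ the cyclic extension of degree $n$ that it cuts out. For $b\in F^*$ there is the class $(\chi,b)$ of a cyclic algebra. It is bilinear, the classes split by $F(\chi)$ are exactly the $(\chi,b)$, and $(\chi,b)_M=(\chi|_M,b)$. The symbol $(x,y)$ is, up to sign, $(\chi_x,y)$ with a character $\chi_x$ cutting out $F(x^{1/p})$. If $p\chi=0$, then $F(b^{1/p})$ splits $(\chi,b)$: over this field $b=b_1^p$ and $(\chi,b_1^p)=(p\chi,b_1)=0$.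

**(F4) Extensions of $k((t))$.** Let $\operatorname{char}k=0$ and let $M/k((t))$ be finite of degree $n$ with ramification index $e_M$. Let $M_0$ be the algebraic closure of $k$ in $M$. The residue field of $M$ is finite over $k$ and separable, so by Hensel's lemma $M_0$ maps isomorphically onto it. Hence $M=M_0((u))$ and $n=e_M[M_0:k]$. Write $t=cu^{e_M}\cdot(\text{1-unit})$ with $c\in M_0^*$. In characteristic $0$ every $1$-unit is an $e_M$th power of a $1$-unit, so after changing $u$ we have $t=cu^{e_M}$.

**(F5) Witt's theorem.** If $\operatorname{char}M_0=0$, then $\mathrm{Br}(M_0((u)))=\mathrm{Br}(M_0)\oplus H^1(M_0,\mathbb Q/\mathbb Z)$ (Serre, *Local Fields*, XII §3). Every class is $A_0+(\chi,u)$ with unique $A_0\in\mathrm{Br}(M_0)$ and unique $\chi$.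

For example, if $\operatorname{char} k=0$, $\mu_p\subset k$ and $a\in k^*\setminus k^{*p}$, then $(a,t)$ over $k((t))$ has $\chi=\pm\chi_a\ne0$. It is nonzero, so it is a division algebra of index $p$.

**Test 1: a product of two symbols.** If $D=(x,y)\otimes(z,w)$ is a division algebra, it contains the field $F(x^{1/p})\otimes F(z^{1/p})$. This has degree $p^2$ and is Galois with group $(\mathbb Z/p)^2$. The guess holds.

**Test 2: cyclic algebras.** If $D=(\chi,b)$ is a division algebra with $\chi$ of order $p^2$, it is a crossed product by definition. It even contains a maximal subfield with the other group. Indeed, let $K_1\subset F(\chi)$ be the subfield of degree $p$. Then $D_{K_1}=(\chi|_{K_1},b)$ is split by $F(\chi)$, of degree $p$ over $K_1$, and $p^2\mid p\operatorname{ind}D_{K_1}$, so $\operatorname{ind}D_{K_1}=p$. As $p\chi|_{K_1}=0$, the field $K_1(b^{1/p})$ splits $D$. So $b\notin K_1^{*p}$, and $K_1(b^{1/p})$ has degree $p^2$ over $F$ and is isomorphic to a maximal subfield. By Kummer theory it is the compositum of the distinct cyclic extensions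 $K_1$ and $F(b^{1/p})$ of degree $p$, hence Galois with group $(\mathbb Z/p)^2$. Since $\mathbb Z/p^2$ and $(\mathbb Z/p)^2$ are the only groups of order $p^2$, this proves part (iv) of Theorem 2 below.

**Test 3: iterated Laurent series.** Let $F_r=\mathbb C((t_1))\cdots((t_r))$ and $F_{r,n}=\mathbb C((t_1^{1/n}))\cdots((t_r^{1/n}))$, which is Galois over $F_r$ with group $(\mathbb Z/n)^r$. Every finite extension $M$ of $F_r$ embeds in some $F_{r,n}$. For $r=0$ this is clear. For $r\ge1$ write $M=M_0((u))$, $t_r=cu^e$ by (F4). By induction $M_1=M_0(c^{1/e})$ embeds in some $F_{r-1,n_1}$. Since $(c^{1/e}u)^e=t_r$, we get $M\subset M_1((c^{1/e}u))\subset F_{r-1,n_1}((t_r^{1/e}))\subset F_{r,n_1e}$. So every finite extension of $F_r$ is abelian, every maximal subfield of every division algebra over $F_r$ is Galois, and the guess holds again.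

Despite these tests the guess is wrong, for every odd $p$.

**Theorem 1.** For every odd $p$ there are a field $F\supset\mu_{p^2}$ of characteristic $0$ and a central division algebra $D/F$ of index $p^2$ which is a noncrossed product.

**Theorem 2.** (i) For every odd $p$ and every field $L$ of characteristic $0$ there are a field $F\supseteq L$ and a noncrossed product division algebra of index $p^2$ over $F$. (ii) $UD(L,p^2)$ is a noncrossed product for every field $L$ of characteristic $0$, with or without roots of unity. (iii) The algebra $D$ constructed for Theorem 1 becomes a crossed product division algebra of index $p^2$ over a quadratic extension of $F$. (iv) If $\mu_p\subset F$ and $D/F$ is a division algebra of index $p^2$, then $D$ is a crossed product if and only if it has a maximal subfield Galois over $F$ with group $(\mathbb Z/p)^2$.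

Here $UD(L,n)$ is the generic division algebra, recalled in Section 13. Applying (i) to $L(\mu_{p^2})$, we see that $F$ can contain $\mu_{p^2}$ and any prescribed field of characteristic $0$. For context: Amitsur showed that $UD(\mathbb Q,n)$ is a noncrossed product whenever $q^2\mid n$ for some odd prime $q$, or $8\mid n$; its center is not asserted to contain $\mu_p$. For any $m\ge2$ there are noncrossed products of exponent $p^2$ and index $p^m$ over suitable fields without $p$th roots of unity. The question with $\mu_p\subset F$ is recorded as open at the time of its writing in "A New Construction of Noncrossed Product Algebras".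

## 2. The classes $A+(a,t)$ over $k((t))$

This section reduces the problem to one about algebras of index $p$ over a field $k$.

**Proposition 3.** Let $k$ be a field of characteristic $0$ with $\mu_p\subset k$. Let $a\in k^*\setminus k^{*p}$, $K=k(a^{1/p})$, and let $A\in\mathrm{Br}(k)$ satisfy $\operatorname{ind}A_K=p$. Let $D$ be the division algebra over $F=k((t))$ with class $A_F+(a,t)$. Then $\operatorname{ind}D=p^2$. If moreover $A_K$ is split by no field $K(\beta^{1/p})$ with $\beta\in k^*$, then $D$ is a noncrossed product.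

**Step 1: all splitting fields of $D$.** Let $M/F$ be finite of degree $n$, and write $M=M_0((u))$, $t=cu^{e_M}$ as in (F4). Then $D_M=\bigl(A_{M_0}+(a,c)_{M_0}\bigr)_M+e_M(a,u)$. By (F5), and since $(a,u)$ corresponds up to sign to a character cutting out $M_0(a^{1/p})$, the field $M$ splits $D$ if and only if
$$\bigl(p\mid e_M\ \text{ or }\ a\in M_0^{*p}\bigr)\quad\text{and}\quad A_{M_0}+(a,c)_{M_0}=0. \tag{1}$$

**Step 2: the index.** Let $M$ be a splitting field. In a compositum $M_0K$ the element $a$ is a $p$th power, so (1) gives $A_{M_0K}=0$. Thus $M_0K$ splits $A_K$, so $p\mid[M_0K:K]$ and $p^2\mid[M_0K:k]$. If $p\nmid e_M$, then $a\in M_0^{*p}$, so $M_0K=M_0$ and $p^2\mid[M_0:k]\mid n$. If $p\mid e_M$, then $[M_0K:M_0]\in\{1,p\}$ gives $p\mid[M_0:k]$, so $p^2\mid n$. Taking for $M$ a maximal subfield, $p^2\mid\operatorname{ind}D$. Conversely $D_{K((t))}=(A_K)_{K((t))}$ has index dividing $p$ and $[K((t)):F]=p$, so $\operatorname{ind}D\mid p^2$.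

**Step 3: Galois maximal subfields.** Suppose $M$ is a maximal subfield Galois over $F$; then $n=p^2$. The group $\mathrm{Gal}(M/F)$ acts on $M_0$ with fixed field $M_0\cap F=k$, so $M_0/k$ is Galois. We use (1) in each case.

* $e_M=p^2$. Then $M_0=k$ and $A=-(a,c)$, so $A_K=0$, contrary to $\operatorname{ind}A_K=p$.
* $e_M=p$. Then $M_0/k$ is cyclic of degree $p$, so $M_0=k(\beta^{1/p})$ with $\beta\in k^*$. As $A_{M_0K}=0$, the field $K(\beta^{1/p})$ splits $A_K$.
* $e_M=1$. Then $a\in M_0^{*p}$, so $K\subset M_0$ up to isomorphism and $(a,c)_{M_0}=0$; hence $A_{M_0}=0$, with $M_0/k$ Galois of degree $p^2$. If the group is $(\mathbb Z/p)^2$, Kummer theory gives $M_0=K(\beta^{1/p})$ with $\beta\in k^*$, and this splits $A_K$. If the group is $\mathbb Z/p^2$, then $M_0=k(\psi)$ with $\psi$ of order $p^2$, and $A=(\psi,b)$ with $b\in k^*$ by (F3). So $A_K=(\psi|_K,b)$ with $p\,\psi|_K=0$, and it is split by $K(b^{1/p})$.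

The first case is impossible outright, and the others contradict the hypothesis. $\square$

**Remark (the criterion is sharp).** If some $K(\beta^{1/p})$ with $\beta\in k^*$ splits $A_K$, then $D$ is a crossed product. Since $\operatorname{ind}A_K=p$, that field has degree $p$ over $K$, so $M_0=k(a^{1/p},\beta^{1/p})$ is Galois over $k$ with group $(\mathbb Z/p)^2$. Then $M_0((t))$ is Galois over $F$ of degree $p^2=\operatorname{ind}D$ and splits $D$.

So we must find $k$, $a$, $A$ such that no $\beta$ exists. Note that $B=A_K$ is an algebra over $K$, while the forbidden $\beta$ lie in the small field $k$.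

## 3. A ramified class over a Laurent series field always supplies $\beta$

A sensible first choice is $k=\kappa_0((\pi))$ with $\operatorname{char}\kappa_0=0$, $\mu_p\subset\kappa_0$ and $a\in\kappa_0^*\setminus\kappa_0^{*p}$, with an $A$ that ramifies along $\pi$. Put $\mathcal K=\kappa_0(a^{1/p})$, so $K=\mathcal K((\pi))$. By (F5), $A=A_0+(\chi,\pi)$ with $A_0\in\mathrm{Br}(\kappa_0)$. Suppose $B=A_K$ has index $p$.

If $\chi|_{\mathcal K}=0$, then $B=(A_0)_K$, and a $\beta\in\kappa_0^*$ that works for $(A_0)_{\mathcal K}$ also works for $B$. The layer has brought nothing.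

Let $\chi|_{\mathcal K}\neq0$. We claim that $\beta$ exists. As $pB=0$, (F5) gives $p\chi|_{\mathcal K}=0$, so $\mathcal K_1=\mathcal K(\chi|_{\mathcal K})=\mathcal K\cdot\kappa_0(\chi)$ has degree $p$ over $\mathcal K$. Let $M=M_0((u))$ be a maximal subfield of $B$, with $\pi=cu^e$ and $e\in\{1,p\}$. As in Step 1 above, splitting means $e\chi|_{M_0}=0$ and $(A_0)_{M_0}+(\chi|_{M_0},c)=0$. If $e=p$, then $M_0=\mathcal K$ and $(A_0)_{\mathcal K}=-(\chi|_{\mathcal K},c)$ is split by $\mathcal K_1$. If $e=1$, then $\chi|_{M_0}=0$, so $M_0=\mathcal K_1$ by degrees and again $\mathcal K_1$ splits $A_0$. Now $p\chi$ dies on $\mathcal K$, so $p\chi$ is a multiple of $\chi_a$.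

* If $p\chi=0$, then $\kappa_0(\chi)=\kappa_0(\beta^{1/p})$ with $\beta\in\kappa_0^*$, and $K(\beta^{1/p})=\mathcal K_1((\pi))$ splits $B$.
* If $p\chi\ne0$, then $p\chi$ cuts out $\mathcal K$, so $\mathcal K\subset\kappa_0(\chi)=\mathcal K_1$. Hence $\kappa_0(\chi)$ splits $A_0$, so $A_0=(\chi,b)$ with $b\in\kappa_0^*$, and $A=(\chi,b\pi)$. Then $B=(\chi|_{\mathcal K},b\pi)$ is split by $K(\beta^{1/p})$ with $\beta=b\pi\in k^*$.

So this attempt stops here: as soon as $B$ ramifies, its ramification data hand us $\beta$.

## 4. From $\sigma-1$ to a derivation in residue characteristic $p$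

We therefore let $k$ be complete and discretely valued of characteristic $0$ with residue field $\kappa$ of characteristic $p$, not perfect, and $K=k(\theta)$, $\theta^p=a$, where $a$ is a unit whose residue is not a $p$th power. The generator $\sigma:\theta\mapsto\zeta\theta$ of $\mathrm{Gal}(K/k)$ is trivial on the residue field, but $(\sigma-1)/(\zeta-1)$ reduces to a derivation $\delta$ with $\delta\bar\theta=\bar\theta$.

Here is a model computation; the full one is in Section 10. Suppose $\beta\in k^*$ equals $x^p(1+y^p\varepsilon)$ with $x,\varepsilon\in O_K$, $x$ a unit, and $y\in k$ such that $y^p/(\zeta-1)^{p-1}$ is a $1$-unit. Applying $\sigma$ and dividing expresses $(x/\sigma x)^p$ through $\sigma\varepsilon-\varepsilon$, and on residues this becomes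
$$\delta\bar\varepsilon=\rho-\rho^p\quad\text{for some }\rho .$$
So we want a derivation for which this equation has very few solutions $f=\bar\varepsilon$ among the residues available in $B$.

There is an immediate clash. For $B$ to come from $k$, its class must be $\sigma$-invariant. Take $B=(C,G)$ with $C=1+y^pc_0$, and arrange the invariance in the simplest way, by $\sigma C/C\in K^{*p}$. By the same computation this needs $\delta\bar c_0=\rho-\rho^p$: the invariance condition is the equation that we wanted to have no solutions. And the loss is real: if $\sigma C/C\in K^{*p}$, then $K(C^{1/p})$ is Galois over $k$ of degree $p^2$ and splits $B$, so $K(C^{1/p})((t))$ makes $D$ a crossed product.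

The way past this point is a sign. Let the symbol $S=(C,G)$ live over a quadratic extension $K'$ of $K$, with $\mathrm{Gal}(K'/K)=\langle s\rangle$, and arrange $s(C)=C^{-1}$ and $s(G)=G^{-1}$. Then $(C^{-1},G^{-1})=(C,G)$, so the class is $s$-invariant and, as $2$ is prime to $p$, descends to $K$. But the residue $\eta=\bar c_0$ satisfies $s(\eta)=-\eta$, so it is not available over $K$. If $\eta$ is essentially the only solution of the equation, there is no $\beta$ over $k$. We now build the residue field so that this is so.

## 5. The differential field $E=\mathbb F(\eta,\tau,g)$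

**Definition.** A *$p$-basis* of a field $E$ of characteristic $p$ is a finite set $x_1,\dots,x_r$ such that the monomials $x_1^{\alpha_1}\cdots x_r^{\alpha_r}$ with $0\le\alpha_i<p$ form a basis of $E$ over $E^p=\{x^p:x\in E\}$. For instance, if $\mathbb F$ is perfect, $\eta$ is a $p$-basis of $\mathbb F(\eta)$, since $\mathbb F(\eta)^p=\mathbb F(\eta^p)$.

Let $\mathbb F$ be a finite field of characteristic $p$ and $E=\mathbb F(\eta,\tau,g)$, a rational function field, with $p$-basis $\eta,\tau,g$. Writing $f\in E$ in this basis over $E^p$, one sees that the common kernel of $\partial_\eta,\partial_\tau,\partial_g$ is $E^p$. Let $\delta$ be the $\mathbb F$-derivation and $s$ the $\mathbb F$-automorphism of $E$ given by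
$$\delta\eta=\tau-\tau^p,\quad \delta\tau=\eta-\eta^p,\quad \delta g=\eta g;\qquad s\eta=-\eta,\quad s\tau=-\tau,\quad sg=g^{-1}. \tag{2}$$
The first formula makes $\eta$ a solution of $\delta f=\rho-\rho^p$, the second closes the system, and the third is used in Section 9. Clearly $s^2=1$. Moreover $s\delta=\delta s$: on $\eta$ and $\tau$ this holds since $p$ is odd, and $s\delta g=-\eta g^{-1}=\delta(g^{-1})$.

**Step 1: $\delta^p=\delta$.** This makes $\delta$ diagonalizable. Both sides are derivations ($\delta^p$ because $\operatorname{char}E=p$), so we check generators. As $\delta$ kills $p$th powers, $\delta^2\eta=\delta\tau=\eta-\eta^p$ and $\delta^3\eta=\delta\eta$. So $\delta^n\eta=\tau-\tau^p$ for odd $n$ and $\delta^n\eta=\eta-\eta^p$ for even $n\ge2$; in particular $\delta^p\eta=\delta\eta$. The same holds for $\tau$. For $g$, let $m_u$ denote multiplication by $u$. Then $\delta(gu)=g(\delta+m_\eta)(u)$, so $\delta^pg=g(\delta+m_\eta)^p(1)$. The commutators $\mathrm{ad}(\delta)^i(m_\eta)=m_{\delta^i\eta}$ commute with each other, so Jacobson's formula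 reads $(\delta+m_\eta)^p=\delta^p+m_{\eta^p}+m_{\delta^{p-1}\eta}$. (For $p=3$, applied to $1$: $\eta\mapsto\delta\eta+\eta^2\mapsto\delta^2\eta+3\eta\,\delta\eta+\eta^3=\delta^2\eta+\eta^3$.) As $p-1\ge2$ is even, $\delta^pg=g(\eta^p+\eta-\eta^p)=\eta g=\delta g$.

**Step 2: weights.** Since $X^p-X=\prod_{j\in\mathbb F_p}(X-j)$, $E$ is the direct sum of the eigenspaces ("weight spaces") $\{x:\delta x=jx\}$, $j\in\mathbb F_p$. So is the field $\bar K:=E^s$, which is $\delta$-stable. Weights add under multiplication. (The model is $x\,\frac{d}{dx}$ on $\mathbb F(x)$: $x^j$ has weight $j$, and the weight $0$ part is $\mathbb F(x^p)$.) Let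
$$\omega=\eta-\eta^p+\tau-\tau^p .$$
Then $\delta\omega=\delta\eta+\delta\tau=\omega$ and $s\omega=-\omega$. So $\bar\theta:=\omega^{p+1}$ has weight $p+1=1$, and it lies in $\bar K^*$ because $p+1$ is even.

**Step 3: the four residue fields.** Put $\kappa'=\ker\delta\subset E$ and $\kappa=\kappa'\cap\bar K$. Multiplication by $\bar\theta^i$ maps weight $0$ bijectively onto weight $i$, so
$$E=\bigoplus_{i<p}\kappa'\bar\theta^i,\qquad \bar K=\bigoplus_{i<p}\kappa\,\bar\theta^i,\qquad \bar a:=\bar\theta^p\in\kappa .$$
The automorphism $s$ preserves $\kappa'$ and is nontrivial on it, since $\omega^p\in\kappa'$ and $s(\omega^p)=-\omega^p$. So $\kappa'/\kappa$ is separable quadratic. The only $p$th root of $\bar a$ in $E$ is $\bar\theta\notin\kappa'$, so $X^p-\bar a$ is irreducible over $\kappa'$ and over $\kappa$.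

## 6. Rigidity of the equation $\delta f=\rho-\rho^p$

Let $N=E^p(\eta,g)$. Then $[N:E^p]=p^2$. This will be the field of $p$th powers of residues of $S$.

**Lemma 4 (rigidity).** Let $f\in N$ and suppose $\delta f=\rho-\rho^p$ for some $\rho\in E$. Then $f\in\mathbb F_p\,\eta+E^p$.

The function $f=\eta$, $\rho=\tau$ shows that the term $\mathbb F_p\eta$ is needed.

**Step 1: differential consequences.** We express everything through $\rho$. Let $\mathcal D=g\partial_g$, $P=\partial_\eta f$, $Q=\mathcal Df$. The derivations $\partial_\eta$ and $\mathcal D$ commute and preserve $N$, and $\partial_\tau$ kills $N$. So $\partial_\tau P=\partial_\tau Q=0$ and $\mathcal DP=\partial_\eta Q$. Since $\delta=(\tau-\tau^p)\partial_\eta+(\eta-\eta^p)\partial_\tau+\eta\mathcal D$,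
$$\rho-\rho^p=\delta f=P(\tau-\tau^p)+\eta Q. \tag{3}$$
Applying $\partial_\tau$ gives $\partial_\tau\rho=P$. Applying $\partial_\eta$ gives $\partial_\eta\rho=(\partial_\eta P)(\tau-\tau^p)+Q+\eta\,\mathcal DP$. Hence
$$P=\partial_\tau\rho,\qquad \partial_\tau^2\rho=0,\qquad Q=\partial_\eta\rho-(\tau-\tau^p)\,\partial_\eta\partial_\tau\rho-\eta\,\mathcal D\partial_\tau\rho. \tag{4}$$
We shall compare the two sides of $\rho^p=\rho-(\tau-\tau^p)P-\eta Q$, where the right side involves at most two derivatives of $\rho$, while the left side multiplies poles and degrees by $p$.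

**Step 2: $\rho\in\mathbb F[\eta,\tau,g,g^{-1}]$.** Suppose an irreducible polynomial $q\in\mathbb F[\eta,\tau,g]$, not associate to $g$, has $\mathrm{ord}_q\rho=-m<0$. The derivations $\partial_\eta,\partial_\tau,\mathcal D$ preserve $\mathbb F[\eta,\tau,g]$, so each lowers $\mathrm{ord}_q$ by at most $1$. By (4), $\rho^p$ has order $\ge-m-2$. So $pm\le m+2$, which forces $p=3$ and $m=1$.

In this remaining case write $\rho=u/q$ with $u$ a unit at $q$. Then
$$0=q^3\partial_\tau^2\rho=q^2\partial_\tau^2u-2q\,\partial_\tau u\,\partial_\tau q-qu\,\partial_\tau^2q+2u(\partial_\tau q)^2\equiv2u(\partial_\tau q)^2\pmod q,$$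
so $q\mid\partial_\tau q$. Since $\partial_\tau q$ is zero or of smaller $\tau$-degree than $q$, $\partial_\tau q=0$. Hence $P=\partial_\tau\rho=(\partial_\tau u)/q$ has order $\ge-1$. So $\partial_\eta P$, $\mathcal DP$ and $\partial_\eta\rho$ have order $\ge-2$, and so has $Q$ by (4). Then $\rho^3$ has order $\ge-2$, contradicting its order $-3$.

**Step 3: $\rho\in\mathbb F[\eta,\tau]$.** By (4), $P,Q\in\mathbb F[\eta,\tau,g,g^{-1}]$, and the operations in (4) neither raise the maximal nor lower the minimal $g$-degree. If $\rho$ had maximal $g$-degree $d>0$, then $\rho^p$ would have maximal $g$-degree $pd>d$, while $\rho-(\tau-\tau^p)P-\eta Q$ has at most $d$. Similarly, a minimal $g$-degree $d<0$ would give $pd<d$ on the left only.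

**Step 4: $\rho$ is linear in $\tau$, with constant coefficients.** Let $b=\deg_\tau\rho$. If $b\ge1$, then $\rho-(\tau-\tau^p)P-\eta Q$ has $\tau$-degree $\le p+b-1$, so $pb\le p+b-1$, i.e. $b\le1$. So in all cases $\rho=P\tau+\rho_0$ with $P,\rho_0\in\mathbb F[\eta]$. Then (4) gives $Q=P'\tau+\rho_0'-(\tau-\tau^p)P'=\rho_0'+\tau^pP'$, and (3) reads
$$P\tau+\rho_0-P^p\tau^p-\rho_0^p=P\tau-P\tau^p+\eta\rho_0'+\eta P'\tau^p .$$
Comparing coefficients of $\tau^p$ and $\tau^0$: $P^p=P-\eta P'$ and $\rho_0^p=\rho_0-\eta\rho_0'$. The right sides have degree at most $\deg P$ and $\deg\rho_0$ in $\eta$, so $P$ and $\rho_0$ are constant. Hence $P^p=P$, i.e. $P\in\mathbb F_p$, and $Q=0$.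

**Step 5: conclusion.** Now $\partial_\eta(f-P\eta)=0$, $\partial_g(f-P\eta)=g^{-1}Q=0$ and $\partial_\tau(f-P\eta)=0$, so $f-P\eta\in E^p$. $\square$

**Corollary 5.** If $f\in N\cap\bar K$ and $\delta f=\rho-\rho^p$ with $\rho\in E$, then $f\in\bar K^p$.

*Proof.* Here the sign does its work. Write $f=m\eta+r$ with $m\in\mathbb F_p$, $r\in E^p$. Applying $s$ gives $f=-m\eta+s(r)$, so $2f=r+s(r)\in E^p$ and $f=r_0^p$ with $r_0\in E$. As $s(f)=f$ and $p$th roots in $E$ are unique, $s(r_0)=r_0$, i.e. $r_0\in\bar K$. $\square$

## 7. The complete fields $k\subset K\subset K'$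

**Step 1: the field $k$.** Let $k$ be a complete discretely valued field of characteristic $0$ with residue field $\kappa$, containing a primitive $p^2$th root of unity $\zeta_{p^2}$, chosen with $\zeta_{p^2}^p=\zeta$. Such a $k$ exists: there is a complete discrete valuation ring $C_\kappa$ of characteristic $0$ with maximal ideal $(p)$ and residue field $\kappa$ (Cohen; Matsumura, *Commutative Ring Theory*, Thm 29.1). Take $k=\mathrm{Frac}(C_\kappa)(\zeta_{p^2})$. The polynomial $\Phi_{p^2}(X+1)$ is Eisenstein over $C_\kappa$, so this extension is totally ramified and its residue field is $\kappa$.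

Let $v$ be the valuation with $v(k^*)=\mathbb Z$, $\pi$ a uniformizer, $e=v(p)$ and $\lambda=v(\zeta-1)=e/(p-1)$. Also $v(\zeta_{p^2}-1)=e/(p(p-1))$. Put $\varpi=(\zeta_{p^2}-1)^{p-1}$, so $v(\varpi)=e/p$. All these numbers are integers. We write $\mathfrak m$ for the maximal ideal in whichever field is considered.

**Step 2: two congruences.** We compare $\varpi^p$ and $p$ with $(\zeta-1)^{p-1}$:
$$\varpi^p\in(\zeta-1)^{p-1}(1+\mathfrak m),\qquad p\in-(\zeta-1)^{p-1}(1+\mathfrak m). \tag{5}$$
For the first, let $x=\zeta_{p^2}-1$. In $\zeta-1=(1+x)^p-1$ the terms $\binom plx^l$, $1\le l<p$, have valuation $\ge e+v(x)>e\ge e/(p-1)=pv(x)$. So $\zeta-1\in x^p(1+\mathfrak m)$; raise this to the power $p-1$. For the second, $p=\prod_{i=1}^{p-1}(1-\zeta^i)=\prod_{i=1}^{p-1}(\zeta^i-1)$ as $p-1$ is even, $(\zeta^i-1)/(\zeta-1)\equiv i$, and $(p-1)!\equiv-1$ by Wilson's theorem.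

**Step 3: $p$th powers near $1$.** For $2\le i\le p-1$, $\binom pi(\zeta-1)^i$ has valuation $e+i\lambda=(p-1+i)\lambda>p\lambda$, and $p(\zeta-1)\in-(\zeta-1)^p(1+\mathfrak m)$. So
$$(1+(\zeta-1)z)^p=1+(\zeta-1)^p\bigl(z^p-z+\cdots\bigr), \tag{6}$$
where $\cdots$ is a polynomial in $z$ of degree $<p$ with coefficients in $\mathfrak m$ and zero constant term.

**Step 4: the extensions.** Let $k'/k$ be the unramified quadratic extension with residue field $\kappa'$. Let $a\in O_k$ lift $\bar a$, $K=k(\theta)$ with $\theta^p=a$, and $K'=Kk'$. Since $X^p-\bar a$ is irreducible over $\kappa$ and over $\kappa'$, the rings $O_k[X]/(X^p-a)$ and $O_{k'}[X]/(X^p-a)$ are fields modulo $\pi$. Hence they are discrete valuation rings with uniformizer $\pi$, so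
$$O_K=\bigoplus_{i<p}O_k\theta^i,\qquad O_{K'}=\bigoplus_{i<p}O_{k'}\theta^i ,$$
and $\pi$ is a uniformizer in all four fields. With $\theta\mapsto\bar\theta$, the residue fields of $K$ and $K'$ are $\kappa(\bar\theta)=\bar K$ and $\kappa'(\bar\theta)=E$. Since $\mu_p\subset k$ and $p$ is odd, $\mathrm{Gal}(K'/k)=\langle\sigma\rangle\times\langle s\rangle$ with $\sigma\theta=\zeta\theta$, $\sigma|_{k'}=1$, $s|_K=1$, $s|_{k'}\ne1$. On $E$ this $s$ induces an automorphism trivial on $\bar K$ and nontrivial on $\kappa'$; as $[E:\bar K]=2$, it is the $s$ of Section 5.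

**Step 5: $\sigma$ and $\delta$.** For $x=\sum x_i\theta^i$ with $x_i\in O_{k'}$ we have $\sigma x-x=\sum x_i(\zeta^i-1)\theta^i$. So
$$\text{for }x\in O_{K'}:\quad \frac{\sigma x-x}{\zeta-1}\in O_{K'}\ \text{ has residue }\ \sum i\,\bar x_i\bar\theta^i=\delta(\bar x). \tag{7}$$

## 8. The symbol algebra $S=(C,G)$ and its valuation

**Step 1: choice of $C$ and $G$.** We want elements inverted by $s$. As $p$ is odd, Hensel's lemma shows that every $1$-unit has a unique square root among the $1$-units. By uniqueness this root is $s$-invariant if the $1$-unit is.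

Let $G_1\in O_{K'}$ lift $g$. Then $G_1s(G_1)\in1+\mathfrak m$ is $s$-invariant. Put $G=G_1/\sqrt{G_1s(G_1)}$. Then $s(G)=G^{-1}$ and $\bar G=g$.

Let $C_1=1+\varpi^pc$ with $c\in O_{K'}$, $\bar c=\eta$. Since $c+s(c)\in\mathfrak m$, $C_1s(C_1)=1+\varpi^p(c+s(c))+\varpi^{2p}c\,s(c)\in1+\varpi^p\mathfrak m$. Let $w_1$ be its $1$-unit square root. As $w_1^2-1=(w_1-1)(w_1+1)$ and $w_1+1$ is a unit, $w_1\in1+\varpi^p\mathfrak m$. Put $C=C_1/w_1$. Then $s(C)=C^{-1}$, and $C-1=(\varpi^pc-(w_1-1))/w_1$ shows $C=1+\varpi^pc_0$ with $\bar c_0=\eta$.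

Let $S=(C,G)_{K'}$ with generators $i,j$: $i^p=C$, $j^p=G$, $ij=\zeta ji$.

**Lemma 6.** $S$ is a division algebra. The valuation $v$ of $K'$ extends to a valuation of $S$ with $v(S^*)=\mathbb Z$, valuation ring $\Lambda$, and commutative residue field $\bar S=E(\eta^{1/p},g^{1/p})$, so $\bar S^p=N$. Moreover $v(xy-yx)\ge\lambda-e/p$ for $x,y\in\Lambda$.

**Step 2: an order in $S$.** Let $h=(i-1)/\varpi$. From $(1+\varpi h)^p=1+\varpi^pc_0$ we get
$$h^p+\sum_{l=1}^{p-1}\binom pl\varpi^{l-p}h^l=c_0,\qquad v\Bigl(\binom pl\varpi^{l-p}\Bigr)=\frac{le}p>0 .$$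
From $ji=\zeta^{-1}ij$,
$$jh=\Bigl(\zeta^{-1}h+\frac{\zeta^{-1}-1}{\varpi}\Bigr)j,\qquad v\Bigl(\frac{\zeta^{-1}-1}\varpi\Bigr)=\lambda-\frac ep=\frac e{p(p-1)}>0 .$$
The elements $h^\alpha j^\beta$, $0\le\alpha,\beta<p$, form a $K'$-basis of $S$. By these two relations and $j^p=G$, $\Lambda=\bigoplus_{\alpha,\beta<p}O_{K'}h^\alpha j^\beta$ is a ring. Modulo $\pi$, $h$ and $j$ commute, $h^p=\eta$ and $j^p=g$, so $\Lambda/\pi\Lambda=E[X,Y]/(X^p-\eta,Y^p-g)$. Since $[E^p(\eta,g):E^p]=p^2$, the field $E(\eta^{1/p},g^{1/p})$ has degree $p^2$ over $E$, so this quotient is that field.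

**Step 3: the valuation.** For $0\ne x\in S$ let $v(x)=\max\{m:x\in\pi^m\Lambda\}$. It extends $v$ on $K'$ because $1=h^0j^0$ is in the basis, and clearly $v(x+y)\ge\min(v(x),v(y))$. As $\pi$ is central and $\Lambda/\pi\Lambda$ is a domain, $v$ is multiplicative. As $\Lambda$ is $\pi$-adically complete, elements of $1+\pi\Lambda$ are units. An element of $\Lambda\setminus\pi\Lambda$ has an inverse modulo $\pi$ on both sides, so it is a unit. Thus $S$ is a division ring with valuation $v$ and valuation ring $\Lambda$. Its residue field is $\bar S=E(\eta^{1/p},g^{1/p})$, and $\bar S^p=E^p(\eta,g)=N$.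

**Step 4: commutators.** We have $hj-jh=(1-\zeta^{-1})hj-\frac{\zeta^{-1}-1}\varpi j\in\pi^{\lambda-e/p}\Lambda$. So $\Lambda/\pi^{\lambda-e/p}\Lambda$, generated over a central subring by the commuting images of $h$ and $j$, is commutative. $\square$

## 9. Invariance of $[S]$ and descent to $k$

**Lemma 7.** $[S]\in\mathrm{Br}(K')$ is fixed by $s$ and $\sigma$. Moreover $\sigma C/C\in K'^{*p}$.

**Step 1: $s$.** Both $s$ and $\sigma$ fix $\zeta$. So $s(C,G)=(C^{-1},G^{-1})=(C,G)$.

**Step 2: $\sigma C/C$ is a $p$th power.** By (7), $\sigma C/C=1+\varpi^p(\sigma c_0-c_0)/C$, and by (5) this equals $1+(\zeta-1)^pb$ with $\bar b=\delta\eta=\tau-\tau^p$. By (6), the equation $(1+(\zeta-1)z)^p=\sigma C/C$ becomes, after subtracting $1$ and dividing by $(\zeta-1)^p$, a monic integral equation for $z$ reducing to $z^p-z=\tau-\tau^p$. This has the simple root $-\tau\in E$, so Hensel's lemma gives a root in $O_{K'}$.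

**Step 3: what remains.** Let $w=\sigma G/G=1+(\zeta-1)w_0$. By (7), $\bar w_0=\delta g/g=\eta$. Then $\sigma(C,G)=(\sigma C,Gw)=(C,Gw)=(C,G)+(C,w)$. So we must show $(C,w)=0$.

**Step 4: rewriting $(C,w)$.** Both entries are close to $1$; we turn the symbol into one whose second entry is a unit with known residue. Let $x,y,1-x,1-y,1-xy$ be nonzero. Since $\frac{1-x}{1-xy}+\frac{x(1-y)}{1-xy}=1$,
$$0=(1-x,x)+(1-x,1-y)-(1-x,1-xy)-(1-xy,x)-(1-xy,1-y)+(1-xy,1-xy).$$
The first and last terms vanish by (F2), and $-(1-x,1-xy)=(1-xy,1-x)$. So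
$$(1-x,1-y)=\Bigl(1-xy,\ \frac{x(1-y)}{1-x}\Bigr). \tag{8}$$
Take $x=-\varpi^pc_0$ and $y=-(\zeta-1)w_0$, so $1-x=C$ and $1-y=w$. These are nonzero since $\bar c_0=\bar w_0=\eta\ne0$, and $1-xy$ is a $1$-unit. The second entry is $(-\varpi)^pc_0w/C$; we drop the $p$th power:
$$(C,w)=\bigl(1-(\zeta-1)^pr,\ y_0\bigr),\qquad r=\varpi^p(\zeta-1)^{1-p}c_0w_0,\quad y_0=c_0w/C,\qquad \bar r=\eta^2,\quad\bar y_0=\eta .$$

**Step 5: $(C,w)=0$.** We show that $y_0^2$ is a norm; this works because $\bar y_0^2=\bar r$. Let
$$\Phi(Z)=\frac{(1+(\zeta-1)Z)^p-1}{(\zeta-1)^p}+r .$$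
By (6) it is monic, integral, and reduces to $Z^p-Z+\eta^2$; and $\Phi(0)=r$. For a root $z$ of $\Phi$ we have $(1+(\zeta-1)z)^p=1-(\zeta-1)^pr$. If the reduction has a root in $E$, the root is simple, Hensel's lemma shows that $1-(\zeta-1)^pr$ is a $p$th power in $K'$, and $(C,w)=0$. Otherwise the Artin–Schreier polynomial $Z^p-Z+\eta^2$ is irreducible over $E$. Then $T=K'\bigl((1-(\zeta-1)^pr)^{1/p}\bigr)=K'(z)$ is unramified of degree $p$ over $K'$ with separable residue extension, and since $p$ is odd $\mathrm{Nm}_{T/K'}(-z)=\Phi(0)=r$. So $y_0^2/\mathrm{Nm}(-z)\in1+\mathfrak m_{K'}$.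

Every $1$-unit of $K'$ is a norm from $T$: for $n\ge1$ and $x\in O_T$, $\mathrm{Nm}(1+\pi^nx)\equiv1+\pi^n\mathrm{Tr}(x)\pmod{\pi^{n+1}}$, the residue trace is surjective because the residue extension is separable, and one approximates successively, the products converging by completeness. Hence $y_0^2$ is a norm from $T$ and $2(C,w)=0$. As $p(C,w)=0$ and $p$ is odd, $(C,w)=0$. $\square$

**Lemma 8 (descent).** There are a division algebra $B$ over $K$ of index $p$ with $B\otimes_KK'\cong S$, and a class $A\in\mathrm{Br}(k)$ with $A_K=[B]$.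

**Step 6: from $K'$ to $K$.** Let $B$ be the division algebra with $[B]=\frac{p+1}2\,\mathrm{cor}_{K'/K}[S]$. Restriction after corestriction is $1+s$, so $[B_{K'}]=\frac{p+1}2([S]+s[S])=(p+1)[S]=[S]$, as $p[S]=0$. By (F1), $p=\operatorname{ind}S$ divides $\operatorname{ind}B$, and $\operatorname{ind}B$ divides $2p$. As $[B]$ is $p$-torsion, $\operatorname{ind}B$ is a power of $p$. So $\operatorname{ind}B=p$, and by degrees $B\otimes_KK'\cong S$.

**Step 7: from $K$ to $k$.** As $\sigma$ commutes with $s$, corestriction from $K'$ to $K$ is compatible with $\sigma$, so Lemma 7 shows that $[B]$ is fixed by $\Gamma=\mathrm{Gal}(K/k)$. The Hochschild–Serre sequence and Hilbert 90 give an exact sequence $\mathrm{Br}(k)\to\mathrm{Br}(K)^\Gamma\to H^3(\Gamma,K^*)$. As $\Gamma$ is cyclic, $H^3(\Gamma,K^*)\cong H^1(\Gamma,K^*)=0$. So some $A\in\mathrm{Br}(k)$ has $A_K=[B]$. $\square$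

## 10. No field $K(\beta^{1/p})$ with $\beta\in k^*$ splits $B$

**Proposition 9.** For no $\beta\in k^*$ does $K(\beta^{1/p})$ split $B$.

Suppose it does, for some $\beta\in k^*$.

**Step 1: best approximation in $K$.** We choose coordinates for a $p$th root of $\beta$ in $B$. Since $K$ does not split $B$, $\beta\notin K^{*p}$. So $K(\beta^{1/p})$ has degree $p=\operatorname{ind}B$ and embeds in $B$: there is $d\in B\setminus K$ with $d^p=\beta$. View $B\subset S$ with the valuation $v$. Multiplying $d$ by a power of $\pi$, and $\beta$ by the corresponding $p$th power in $k$, we may assume $v(d)=0$. The integers $v(d-x)$, $x\in K$, are bounded above: if $v(d-x_n)\to\infty$, then $(x_n)$ is Cauchy in the complete field $K$ and its limit is $d\notin K$, a contradiction. Choose $x\in K$ with $\nu=v(d-x)$ maximal; taking $x=0$ shows $\nu\ge0$.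

**Step 2: the case $\nu=0$.** Here $\bar d\notin\bar K$, for $\bar d=\bar x_1$ with $x_1\in O_K$ would give $v(d-x_1)>0$. Put $f=\bar d^{\,p}=\bar\beta\in\kappa$. Then $f\in\bar S^p=N$ and $f\in\bar K$, while $f\notin\bar K^p$ because $\bar d$ is the only $p$th root of $f$ in the field $\bar S$ of characteristic $p$. But $\delta f=0$, so Corollary 5 with $\rho=0$ gives $f\in\bar K^p$, a contradiction.

**Step 3: the case $\nu>0$, coordinates.** Now $v(x)=0$. Choose $y\in k$ with $v(y)=\nu$, taking $y=\varpi$ if $\nu=e/p$. Write $d=x(1+yd_0)$ with $d_0\in B$; then $v(d_0)=0$. If $\bar d_0=\bar x_0$ with $x_0\in O_K$, then $v(d-x(1+yx_0))=v(xy(d_0-x_0))>\nu$, against maximality. So $\bar d_0\notin\bar K$.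

**Step 4: the bound $\nu\le e/p$.** We compare a commutator computed in two ways. In $S=B\otimes_KK'$ we have $B\cap K'=K$, so $d\notin K'$. Then $\beta\notin K'^{*p}$: if $\beta=u^p$ with $u\in K'$, then $d/u$ would be a $p$th root of unity in the field $K'(d)$, hence in $\mu_p\subset K'$. So $K'(d)/K'$ is cyclic of degree $p$, and by Skolem–Noether there is $b\in S^*$ with $db=\zeta bd$; scale by a power of $\pi$ so that $v(b)=0$. Since $x,y$ are central in $S$, Lemma 6 gives
$$\lambda=v\bigl((\zeta-1)bd\bigr)=v(db-bd)=v\bigl(xy(d_0b-bd_0)\bigr)\ge\nu+\lambda-e/p .$$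

**Step 5: the residue $f$.** For $1\le l<p$, $v(\binom ply^ld_0^l)\ge e+\nu>p\nu$ because $p\nu\le e$. So
$$\beta/x^p=(1+yd_0)^p=1+y^p\varepsilon,\qquad \varepsilon\in O_K,\quad\bar\varepsilon=\bar d_0^{\,p}=:f ;$$
here $\varepsilon\in K$ since $\beta/x^p$ and $y$ are in $K$. Thus $f\in N\cap\bar K$, and $f\notin\bar K^p$ because its only $p$th root in $\bar S$ is $\bar d_0\notin\bar K$.

**Step 6: apply $\sigma$.** Since $\sigma$ fixes $\beta$ and $y$, dividing $\beta/(\sigma x)^p=1+y^p\sigma\varepsilon$ by $\beta/x^p=1+y^p\varepsilon$ and using (7),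
$$(x/\sigma x)^p=\frac{1+y^p\sigma\varepsilon}{1+y^p\varepsilon}=1+\frac{y^p(\zeta-1)\varepsilon_1}{1+y^p\varepsilon},\qquad\varepsilon_1\in O_K,\quad\bar\varepsilon_1=\delta f .$$
Also by (7), $x/\sigma x=1+(\zeta-1)z$ with $z\in O_K$. By (6),
$$\frac{y^p\varepsilon_1}{1+y^p\varepsilon}=(\zeta-1)^{p-1}(z^p-z+\mu),\qquad\mu\in\mathfrak m,\qquad v\bigl((\zeta-1)^{p-1}\bigr)=e . \tag{9}$$
If $p\nu<e$, then $v(\varepsilon_1)\ge e-p\nu>0$, so $\delta f=0$. If $p\nu=e$, then $y=\varpi$ and $y^p\in(\zeta-1)^{p-1}(1+\mathfrak m)$ by (5), so (9) reduces to $\delta f=\bar z^p-\bar z=\rho-\rho^p$ with $\rho=-\bar z\in\bar K$. In both cases Corollary 5 gives $f\in\bar K^p$, contradicting Step 5. $\square$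

## 11. The algebra over $k((t))$ and its quadratic extension

**Proof of Theorem 1.** Take $k$, $a$, $K$ from Section 7 and $A$, $B$ from Lemma 8. Then $\operatorname{char}k=0$, $\mu_{p^2}\subset k$, $[K:k]=p$, and $A_K=[B]$ has index $p$. By Proposition 9 it is split by no $K(\beta^{1/p})$ with $\beta\in k^*$. Proposition 3 says that the division algebra $D$ over $F=k((t))$ with class $A_F+(a,t)$ is a noncrossed product of index $p^2$, and $F\supset\mu_{p^2}$. $\blacksquare$

**Proof of Theorem 2(iii).** This makes the clash of Section 4 concrete. Let $F'=k'((t))$, a quadratic extension of $F$. As $2$ is prime to $p$, (F1) gives $\operatorname{ind}D_{F'}=p^2$, so $D\otimes_FF'$ is a division algebra. Let $M'=K'(C^{1/p})$. By Lemma 7, $\sigma C/C\in K'^{*p}$, so every conjugate $\sigma^iC$ is $C$ times a $p$th power in $K'^*$. Hence $M'$ is the splitting field over $k'$ of $(X^p-a)\prod_i(X^p-\sigma^iC)$ and is Galois over $k'$. Its degree is $p^2$, because $C\notin K'^{*p}$, $S$ being a division algebra. It contains $a^{1/p}$ and splits $S\sim A_{K'}$. So $M'((t))/F'$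 is Galois of degree $p^2$ and splits $D_{F'}$. By (F1) it is isomorphic to a maximal subfield of $D\otimes_FF'$. $\square$

Part (iv) was proved in Test 2.

## 12. Prescribed subfields of $F$

**Step 1: number fields.** We first make $F$ contain a given number field $L_0$. Enlarging $L_0$, assume $\zeta_{p^2}\in L_0$. Let $\Omega$ be a completion of $L_0$ at a prime above $p$, and use its residue field as the finite field $\mathbb F$ in Section 5. Since $\delta$ and $s$ are trivial on $\mathbb F$, we have $\mathbb F\subset\kappa$. By Hensel's lemma $C_\kappa$ contains the roots of unity lifting $\mathbb F^*$, hence $C_\kappa\supset W(\mathbb F)$, the ring that they generate over $\mathbb Z_p$. The field $\Omega$ is generated over $\mathrm{Frac}\,W(\mathbb F)$ by a root of an Eisenstein polynomial. This polynomial stays Eisenstein over $C_\kappa$, because $p$ is a uniformizer in both rings. Adjoining a root of it to $\mathrm{Frac}\,C_\kappa$ gives a complete discretely valued field $k\supset\Omega\supset L_0$ with residue field $\kappa$ and $\zeta_{p^2}\in k$. Sections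 7–11 use only these properties of $k$. So there is a noncrossed product of index $p^2$ over $k((t))\supset L_0$.

**Step 2: axioms for arbitrary $L$.** We pass to any $L$ of characteristic $0$ by the compactness theorem. Let $n=p^2$. In the language of rings with constants for the elements of $L$ and for the structure constants of an $n^2$-dimensional algebra, consider the following axioms:

* the field axioms, and the quantifier-free diagram of $L$;
* the algebra is associative, unital, central, and every nonzero element is invertible;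
* there is no element $x$ with $1,x,\dots,x^{n-1}$ linearly independent which satisfies a monic polynomial of degree $n$ over the field that factors as $\prod_{l=1}^n(X-y_l)$ with $y_1=x$ and pairwise distinct $y_l\in\mathrm{span}(1,\dots,x^{n-1})$.

Elements of the algebra are tuples of $n^2$ field elements, so these axioms are first order. An $x$ as in the last axiom generates a field of degree $n$ in which its minimal polynomial splits with distinct roots, i.e. a Galois maximal subfield. Conversely, by the primitive element theorem a Galois maximal subfield gives such an $x$. So models are exactly the fields $F\supseteq L$ together with a noncrossed product of index $n$.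

**Step 3: finitely many axioms.** Finitely many axioms involve only finitely many $l_1,\dots,l_r\in L$, with finitely many equations and inequations. Let $w\neq0$ be the product of the elements required to be nonzero. By the Nullstellensatz the finitely generated $\mathbb Q$-algebra $\mathbb Q[l_1,\dots,l_r,w^{-1}]\subset L$ has a homomorphism to a number field $L_0$. It respects these equations and inequations. So the finite set of axioms holds in the example of Step 1 over a field $F\supset L_0$. By compactness all axioms have a common model. This proves Theorem 2(i). $\square$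

## 13. The generic division algebra $UD(L,p^2)$

**Definition.** Let $n\ge2$, let $X_l=(x_{ij}^{(l)})$ be generic $n\times n$ matrices (at least two), and let $R\subset M_n(L[x_{ij}^{(l)}])$ be the $L$-algebra that they generate. $UD=UD(L,n)$ is the localization of $R$ at the nonzero elements of its center $Z(R)$. It is classical that $UD$ is a division algebra of degree $n$ over its center $Z=\mathrm{Frac}\,Z(R)$.

The elements of $Z(R)$ are scalar matrices, since the $X_l$ generate $M_n$ over $L(x_{ij}^{(l)})$. For $n=2$ an example of a central element is $(X_1X_2-X_2X_1)^2$: a $2\times2$ matrix of trace $0$ has scalar square by Cayley–Hamilton. The map $UD\otimes_ZL(x_{ij}^{(l)})\to M_n(L(x_{ij}^{(l)}))$ is an isomorphism (the left side is simple, and dimensions agree), so the reduced characteristic polynomial of an element of $UD$ is its characteristic polynomial as a matrix.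

Let $n=p^2$. We show that if $UD$ were a crossed product, then every division algebra of degree $n$ over every field containing $L$ would be one.

**Step 1: a Galois subfield with denominators cleared.** Suppose $UD$ has a maximal subfield $Z(x)$ Galois over $Z$. The minimal polynomial $m$ of $x$ over $Z$ has degree $n$, so it is the reduced characteristic polynomial of $x$. We have $m=\prod_{l=1}^n(X-y_l)$ with $y_1=x$, $y_l=\sum_{j<n}q_{lj}x^j$, $q_{lj}\in Z$, and $m$ has discriminant $\Delta\in Z^*$. There is $0\ne c\in Z(R)$ such that $x\in R[c^{-1}]$, and the $q_{lj}$, the coefficients of $m$ and $\Delta^{-1}$ lie in $Z(R)[c^{-1}]$.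

**Step 2: specialization.** Let $D$ be any division algebra of degree $n$ over a field $F\supseteq L$, and let $\bar F$ be an algebraic closure, so $D\subset D\otimes_F\bar F=M_n(\bar F)$. An $F$-basis of $D$ is an $\bar F$-basis of $M_n(\bar F)$. Since $F$ is infinite, a polynomial function on tuples of matrices that vanishes at all tuples from $D$ is zero. The scalar matrix $c$ is given by a nonzero polynomial, so there are $d_l\in D$ at which it does not vanish. Substituting the entries of $d_l$ for the $x_{ij}^{(l)}$ sends $X_l$ to $d_l$, hence $R$ into $D$, and $c$ to a nonzero scalar matrix in $D$, i.e. to an element of $F^*$. So we get a homomorphism $\varphi:R[c^{-1}]\to D$, and it maps $Z(R)[c^{-1}]$ into scalar matrices in $D$, i.e. into $F$.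

**Step 3: the image is Galois.** Substitution carries $m$, the characteristic polynomial of the matrix $x$, to the reduced characteristic polynomial $\varphi(m)$ of $\varphi(x)$. Its discriminant $\varphi(\Delta)$ is nonzero because $\Delta^{-1}\in Z(R)[c^{-1}]$. In a division algebra the reduced characteristic polynomial is a power of the minimal polynomial. As $\varphi(m)$ has distinct roots, it is the minimal polynomial of $\varphi(x)$, so $[F(\varphi(x)):F]=n$. It factors as $\prod(X-\varphi(y_l))$ with distinct $\varphi(y_l)=\sum_j\varphi(q_{lj})\varphi(x)^j\in F(\varphi(x))$. So $F(\varphi(x))$ is a maximal subfield of $D$, Galois over $F$, and $D$ is a crossed product.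

For a suitable $F\supseteq L$ and $D$ this contradicts Theorem 2(i). Hence $UD(L,p^2)$ is a noncrossed product, which proves Theorem 2(ii). $\blacksquare$
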